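# Only shifts split off from the convolution semigroup of the line

## 1. The guess that nothing but the shift can be split off

Let $D(\mathbb R)$ be the set of all probability distributions on $\mathbb R$, with convolution $*$ as operation. It is a commutative semigroup with unit $\delta_0$, the point mass at $0$. A distribution is *degenerate* if it is a point mass. Since $\delta_s*\delta_t=\delta_{s+t}$, the point masses form a subsemigroup isomorphic to $(\mathbb R,+)$, and we identify it with $\mathbb R$.

**Definition.** A commutative semigroup $T$ is the *direct sum* of two subsemigroups $A$ and $B$, written $T=A+B$, if every $F\in T$ can be written in exactly one way as $F=G*H$ with $G\in A$ and $H\in B$.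

There is always the trivial decomposition $D(\mathbb R)=D(\mathbb R)+\{\delta_0\}$. A better one comes from a result of Ruzsa and Székely, which we take as given: there is a homomorphism $\varphi:D(\mathbb R)\to\mathbb R$ that extends the expectation. So $\varphi(F*H)=\varphi(F)+\varphi(H)$ for all $F,H$, even those without an expectation, and in particular $\varphi(\delta_t)=t$. Put $D_0=\{F:\varphi(F)=0\}$. Then
$$F=\bigl(F*\delta_{-\varphi(F)}\bigr)*\delta_{\varphi(F)}$$
writes $F$ as an element of $D_0$ times a point mass. If $F=G*\delta_t$ with $G\in D_0$, then applying $\varphi$ gives $t=\varphi(F)$, and then $G=F*\delta_{-t}$ is determined. So $D(\mathbb R)=D_0+\mathbb R$ is direct: every law splits uniquely into a centered law and a shift.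

The guess suggested by this example is that nothing else can happen: in every direct decomposition of $D(\mathbb R)$, one of the two summands contains only point masses. Let us test it.

*A two-point law.* Suppose $X=(1-r)\delta_0+r\delta_1$ with $0<r<1$, and $X=P*Q$. If $P$ charges neighborhoods of two points $s<s'$ and $Q$ those of $t<t'$, then $X$ charges neighborhoods of the three distinct points $s+t<s'+t<s'+t'$, which is impossible. So $P$ or $Q$ is a point mass. Up to a shift, a two-point law has to lie entirely in one of the two summands. That is consistent with the guess, but it does not exclude that one two-point law goes to $A$ and another one to $B$.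

*A small semigroup where the guess fails.* Let
$$T=\{\mathrm{Poisson}(\lambda)*N(0,\sigma^2):\lambda\ge 0,\ \sigma^2\ge0\},\qquad \mathrm{Poisson}(0)=N(0,0)=\delta_0 .$$
This is closed under convolution, because the parameters add. The law $\mathrm{Poisson}(\lambda)*N(0,\sigma^2)$ has mean $\lambda$ and variance $\lambda+\sigma^2$, so it determines $\lambda$ and $\sigma^2$. Hence $T$ is the direct sum of its Poisson laws and its centered Gaussian laws, and both summands contain nondegenerate laws. So the guess is not a formal consequence of the definition of a direct sum. If it holds for $D(\mathbb R)$, this is because $D(\mathbb R)$ contains *all* laws, and a proof has to use additional laws that the two summands are forced to handle.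

The guess is correct.

**Theorem 1.** If $D(\mathbb R)=A+B$ is a direct decomposition into subsemigroups, then $A$ or $B$ consists of degenerate distributions only.

Sections 2–6 prove this. Section 7 treats several summands, Section 8 describes all direct decompositions of $D(\mathbb R)$, and Section 9 replaces $\mathbb R$ by a second countable locally compact abelian group.

## 2. Signed measures, supports, and the two component maps

Let $M(\mathbb R)$ be the commutative algebra of finite signed Borel measures on $\mathbb R$ under convolution. It contains $D(\mathbb R)$, and $(\mu*\nu)(\mathbb R)=\mu(\mathbb R)\,\nu(\mathbb R)$. We use three textbook facts.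

- The Fourier transform $\hat S(t)=\int e^{itx}\,dS(x)$ is multiplicative, $\widehat{S*S'}=\hat S\,\hat S'$, and injective on $M(\mathbb R)$.
- If $dS=f\,dx$ with $f$ integrable and $F\in D(\mathbb R)$, then $F*S$ has the density $x\mapsto\int f(x-y)\,dF(y)$ (Fubini).
- The support $\operatorname{supp}F$ is the set of points all of whose neighborhoods have positive $F$-measure. We have $F(\operatorname{supp}F)=1$, because the complement is a countable union of open null sets. So $\operatorname{supp}F\neq\emptyset$, and $F$ is degenerate exactly when $\operatorname{supp}F$ is a single point.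

Moreover,
$$\operatorname{supp}F+\operatorname{supp}H\subseteq\operatorname{supp}(F*H). \tag{1}$$
Indeed, let $x\in\operatorname{supp}F$, $y\in\operatorname{supp}H$, and let $W$ be an open set containing $x+y$. Choose open sets $N\ni x$ and $N'\ni y$ with $N+N'\subseteq W$. Then $(F*H)(W)\ge F(N)H(N')>0$. In particular, if $F*H$ is degenerate, so are $F$ and $H$.

Given a direct decomposition $D(\mathbb R)=A+B$, write $F=F_A*F_B$ for the unique decomposition of $F$, and call $F_A,F_B$ the components of $F$.

**Lemma 1.** Let $D(\mathbb R)=A+B$ be direct. Then:

1. $\delta_0\in A\cap B$;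
2. $(F*H)_A=F_A*H_A$ and $(F*H)_B=F_B*H_B$;
3. if $G\in B$, then $G_A=\delta_0$ and $G_B=G$, and symmetrically for $G\in A$; hence $A\cap B=\{\delta_0\}$.

*Proof.* (1) Write $\delta_0=P*Q$ with $P\in A$, $Q\in B$. Both are degenerate by (1) above, so $P=\delta_a$ and $Q=\delta_{-a}$ for some $a$. Since $A$ and $B$ are semigroups, $\delta_{2a}=P*P\in A$ and $\delta_{-2a}=Q*Q\in B$, and $\delta_0=\delta_{2a}*\delta_{-2a}$ is another decomposition. By uniqueness $2a=a$, so $a=0$ and $P=Q=\delta_0$.

(2) By commutativity $F*H=(F_A*H_A)*(F_B*H_B)$. The first factor lies in $A$ and the second in $B$. Apply uniqueness.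

(3) If $G\in B$, then $G=\delta_0*G$ with $\delta_0\in A$ and $G\in B$. By uniqueness $G_A=\delta_0$ and $G_B=G$. The case $G\in A$ is the same. If $F\in A\cap B$, then $F=F*\delta_0=\delta_0*F$ are two decompositions, with $A$-components $F$ and $\delta_0$, so $F=\delta_0$. $\square$

Both component maps are thus homomorphisms: any identity between convolution products of laws may be projected to $A$ or to $B$. This is the only way in which the decomposition will enter.

## 3. A coin against a three-sided die

Take the fair coin $C=\tfrac12(\delta_0+\delta_1)$ and the fair three-sided die $E=\tfrac13(\delta_0+\delta_1+\delta_2)$. Can they lie on different sides of a direct decomposition?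

First, each of them lies on one side up to a shift. For $C$ we saw this in Section 1. For $E$, suppose $E_A$ and $E_B$ are both nondegenerate, with $s<s'$ in $\operatorname{supp}E_A$ and $t<t'$ in $\operatorname{supp}E_B$. By (1) the points $s+t<s+t'<s'+t'$ and $s+t<s'+t<s'+t'$ lie in $\{0,1,2\}$, so $s+t=0$, $s+t'=s'+t=1$, $s'+t'=2$, and both gaps are $1$. A third point in one of the supports would produce four distinct points of $\operatorname{supp}E$. So $E_A=(1-r)\delta_s+r\delta_{s+1}$ and $E_B=(1-u)\delta_t+u\delta_{t+1}$. Comparing masses at $0$ and $2$ gives $(1-r)(1-u)=\tfrac13=ru$, hence $r+u=1$ and $ru=r(1-r)\le\tfrac14<\tfrac13$, a contradiction.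

Now suppose that they lie on different sides, say $C_B=\delta_\beta$ and $E_A=\delta_\gamma$. The uniform law on $\{0,1,\dots,5\}$ factors in two ways:
$$E*\tfrac12(\delta_0+\delta_3)=\tfrac16\sum_{k=0}^{5}\delta_k=C*\tfrac13(\delta_0+\delta_2+\delta_4).$$
Put $Y=\tfrac12(\delta_0+\delta_3)$ and $K=\tfrac13(\delta_0+\delta_2+\delta_4)$, so that $E*Y=C*K$. Taking $A$-components and using $C_A=C*\delta_{-\beta}$,
$$\delta_\gamma*Y_A=C_A*K_A=C*\delta_{-\beta}*K_A .$$
Therefore
$$Y=Y_A*Y_B=C*S',\qquad S'=\delta_{-\beta-\gamma}*K_A*Y_B\in D(\mathbb R).$$
But $\operatorname{supp}Y=\{0,3\}$ would then contain, for any $s\in\operatorname{supp}S'$, both $s$ and $s+1$. This is impossible. If instead $C_A$ and $E_B$ are degenerate, exchange the names of $A$ and $B$. So coin and die always lie on the same side, up to shifts.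

Where did the double factorization come from? Let $S=\delta_0-\delta_1+\delta_2$, a signed measure of total mass $1$ with a negative atom. Then
$$C*S=\tfrac12(\delta_0+\delta_3)=Y,\qquad E*S=\tfrac13(\delta_0+\delta_2+\delta_4)=K,$$
and $E*Y=E*C*S=C*K$ holds automatically. The projection then produced a *nonnegative* $S'$ with $C*S=C*S'$, while $S$ is not nonnegative.

To run this argument against an arbitrary nondegenerate $G$ in place of the die, we need two things:

- a signed measure $S$ of mass $1$, not nonnegative, for which $X*S$ and $G*S$ are both probability distributions, where $X$ is a two-point law;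
- a reason why $X*S=X*S'$ forces $S=S'$.

## 4. Why the signed measure must be built from the given laws

One fixed $S$ does not serve all $G$. With $S=\delta_0-\delta_1+\delta_2$ and $G$ Gaussian with density proportional to $e^{-x^2}$, the density of $G*S$ at $x=1$ is proportional to $e^{-1}-1+e^{-1}<0$. So $S$ must depend on $G$.

Let us look for $S$ in the form "positive part minus a small negative part". Starting from a probability density $p$, we might try $p\,dx-\varepsilon\delta_0$. We would need $F*(p\,dx)\ge\varepsilon F$, which is impossible when $F$ has an atom, because the left side is absolutely continuous. So the negative part must be smeared out as well. Take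
$$dS=\text{const}\cdot(p-\varepsilon q)\,dx,\qquad q=1_{[-\eta,\eta]} .$$
The condition is now that, for all $x$,
$$\int p(x-y)\,dF(y)\ \ge\ \varepsilon\int q(x-y)\,dF(y)=\varepsilon\,F([x-\eta,x+\eta]). \tag{2}$$

The first choice one would try for $p$ is a fixed nice density, such as the standard Gaussian density $g$. This fails, and it is instructive to see where. Suppose $g-\varepsilon q$ is negative somewhere. Since $g$ is continuous and decreasing in $|x|$, there is then $\theta\in(0,\eta)$ with $g(\theta)<\varepsilon$. Take
$$F=\sum_{k\ge1}2^{-k}\delta_{4^k}$$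
and look at $x=4^k+\theta$. Every atom $4^j$ with $j\ne k$ has distance at least $3\cdot4^{k-1}$ from $4^k$, so for $k$ large
$$\int g(x-y)\,dF(y)-\varepsilon F([x-\eta,x+\eta])\le 2^{-k}\Bigl(g(\theta)-\varepsilon+2^k\,g(3\cdot4^{k-1}-\theta)\Bigr).$$
The last summand tends to $0$, so the bracket is negative for large $k$. The function $x\mapsto\int g(x-y)\,dF(y)$ is continuous, and $F([x-\eta,x+\eta])\ge2^{-k}$ for $x$ near $4^k+\theta$, so the density of $F*S$ is negative on a whole interval. Thus $F*S$ is not a probability distribution.

The point of failure is this. Around the far, isolated atom $4^k$ the negative part costs $\varepsilon2^{-k}$. The only mass of $F$ that could pay for it sits at distance about $4^k$, and $p$ is far too small at that distance. So the tail of $p$ has to follow the tail of $F$. This tells us what to do: *let $p$ be made from $F$ itself.* If $p(x)$ is about $F([x-L,x+L])$ for a fixed large $L$, then mass of $F$ near a fixed point $a$ contributes to the left side of (2) about $p(x-a)\approx F([x-a-L,x-a+L])$, and this is at least $F([x-\eta,x+\eta])$ once $L\ge|a|+\eta$.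

One more adjustment is needed. For $S$ to be negative near $0$, we want $p=0$ on $[-\eta,\eta]$. Then the mass of $F$ near $a$ cannot pay for points $x$ near $a$. For these, mass near a second point $b$ of $\operatorname{supp}F$ pays. Such a $b$ exists exactly because $F$ is nondegenerate. To serve two laws at once, add the two functions.

## 5. A signed measure that two given laws make positive

**Lemma 2.** Let $F,G\in D(\mathbb R)$ be nondegenerate. There is $S\in M(\mathbb R)$ with $S(\mathbb R)=1$ which is not a nonnegative measure, while $F*S$ and $G*S$ are probability distributions.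

*Proof.*

**Step 1: the definitions.** The step fixes the two reservoirs of mass for each law and writes down $p$ and $q$. Choose $a<b$ in $\operatorname{supp}F$ and $c<d$ in $\operatorname{supp}G$, and $\eta>0$ with $4\eta<\min(b-a,d-c)$. For $z\in\{a,b,c,d\}$ put $I_z=(z-\eta,z+\eta)$, and let
$$m=\min\{F(I_a),F(I_b),G(I_c),G(I_d)\}>0 .$$
Choose $R$ with all four $I_z\subset[-R,R]$ and put $L=R+\eta$. Define
$$q=1_{[-\eta,\eta]},\qquad p(x)=1_{\{|x|>\eta\}}\bigl(F([x-L,x+L])+G([x-L,x+L])\bigr).$$
Both are nonnegative Borel functions. They are integrable, since by Tonelli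
$$\int F([x-L,x+L])\,dx=\int\!\!\int 1_{\{|x-y|\le L\}}\,dx\,dF(y)=2L,$$
and likewise for $G$.

**Step 2: the domination.** The step proves (2) with $m$ in place of $\varepsilon$, that is, for every $x$,
$$\int p(x-y)\,dF(y)\ \ge\ m\int q(x-y)\,dF(y)=m\,F([x-\eta,x+\eta]), \tag{3}$$
and the same with $G$ in place of $F$.

Fix $x$. The interval $[x-\eta,x+\eta]$ cannot meet both $I_a$ and $I_b$: points $u\in I_a$ and $v\in I_b$ in it would satisfy $v-u\le2\eta$, whereas $v-u>b-a-2\eta>2\eta$. Let $I\in\{I_a,I_b\}$ be disjoint from $[x-\eta,x+\eta]$. For $y\in I$:

- $|x-y|>\eta$, so the indicator in $p(x-y)$ equals $1$;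
- $|y|\le R$, so $x-y-L\le x+R-L=x-\eta$ and $x-y+L\ge x-R+L=x+\eta$, that is, $[x-y-L,x-y+L]\supseteq[x-\eta,x+\eta]$.

Hence $p(x-y)\ge F([x-\eta,x+\eta])$ for all $y\in I$. Integrating over $I$,
$$\int p(x-y)\,dF(y)\ge F(I)\,F([x-\eta,x+\eta])\ge m\,F([x-\eta,x+\eta]).$$
For $G$ use $I_c,I_d$ and the summand $G([x-L,x+L])$ of $p$ in the same way.

**Step 3: normalization.** The step turns $p-\varepsilon q$ into the required $S$. Put $\varepsilon=m/2$. Integrating (3) over $x$ gives $\int p\,dx\ge m\int q\,dx=2\eta m>2\eta\varepsilon$, so
$$\kappa:=\int(p-\varepsilon q)\,dx>0 .$$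
Let $dS=\kappa^{-1}(p-\varepsilon q)\,dx$. Then $S\in M(\mathbb R)$ and $S(\mathbb R)=1$. By (3) the density of $F*S$ at $x$ is at least $\kappa^{-1}(m-\varepsilon)F([x-\eta,x+\eta])\ge0$, and its total mass is $1$, so $F*S\in D(\mathbb R)$. The same holds for $G*S$. Finally, $p=0$ on $[-\eta,\eta]$, so $S([-\eta,\eta])=-2\eta\varepsilon/\kappa<0$, and $S$ is not nonnegative. $\square$

## 6. Cancelling a two-point law: proof of Theorem 1

With Lemma 2 we could take any nondegenerate $F\in A$ and $G\in B$ and form $Y=F*S$, $K=G*S$. Then $G*Y=F*K$, and since $F_A=F$ and $G_A=\delta_0$, the $A$-components give $Y_A=F*K_A$. Hence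
$$F*S=Y=Y_A*Y_B=F*(K_A*Y_B).$$
It would remain to cancel $F$. In general this is not allowed. Let $F$ have the density $\frac{1-\cos x}{\pi x^2}$, whose Fourier transform is $\max(1-|t|,0)$. Let
$$W=\tfrac12\delta_0+\sum_{k\ \text{odd}}\frac{2}{\pi^2k^2}\,\delta_{\pi k}.$$
Its masses sum to $\tfrac12+\tfrac{4}{\pi^2}\cdot\tfrac{\pi^2}{8}=1$, and $\hat W$ is the Fourier series of the $2$-periodic function equal to $1-|t|$ on $[-1,1]$. So $\hat F=\hat W$ on $[-1,1]$ and $\hat F=0$ elsewhere. It follows that $\hat F\hat F=\hat F\hat W$, that is, $F*F=F*W$, although $F\ne W$.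

The remedy is not to use a law that the summand $A$ happens to provide. We use a two-point law, which we choose with a zero-free transform, and which must lie in one of the summands up to a shift anyway.

*Proof of Theorem 1.*

**Step 1: a test law on one side.** The step produces a law that can be cancelled and one of whose components is a point mass. Let
$$X=\tfrac35\delta_0+\tfrac25\delta_1,\qquad |\hat X(t)|=\bigl|\tfrac35+\tfrac25e^{it}\bigr|\ge\tfrac35-\tfrac25=\tfrac15 .$$
If $X_A$ and $X_B$ were both nondegenerate, take $s<s'$ in $\operatorname{supp}X_A$ and $t<t'$ in $\operatorname{supp}X_B$. By (1), $s+t<s'+t<s'+t'$ would be three distinct points of $\operatorname{supp}X=\{0,1\}$, which is impossible. So one component is degenerate. Interchanging $A$ and $B$ if necessary, let $X_B=\delta_\beta$, so that $X_A=X*\delta_{-\beta}$. We show that $B$ contains only degenerate distributions. Suppose, on the contrary, that $G\in B$ is nondegenerate.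

**Step 2: a double factorization.** The step sets up an identity between laws that can be projected. Apply Lemma 2 to the pair $X,G$ to get $S$, and put
$$Y=X*S\in D(\mathbb R),\qquad K=G*S\in D(\mathbb R).$$
In $M(\mathbb R)$ we have $G*Y=G*X*S=X*K$, and $G,Y,X,K$ are all laws.

**Step 3: projection to $A$.** The step uses the decomposition to replace $S$ by a nonnegative measure. By Lemma 1(3), $G_A=\delta_0$. By Lemma 1(2),
$$Y_A=G_A*Y_A=(G*Y)_A=(X*K)_A=X_A*K_A .$$
Hence
$$X*S=Y=Y_A*Y_B=X_A*K_A*Y_B=X*S',\qquad S':=\delta_{-\beta}*K_A*Y_B\in D(\mathbb R).$$

**Step 4: cancellation.** The step derives the contradiction. Taking transforms, $\hat X\hat S=\hat X\hat S'$. Since $\hat X$ has no zeros, $\hat S=\hat S'$, and by injectivity $S=S'$. So $S$ is nonnegative, contrary to Lemma 2. $\blacksquare$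

On the line a fair coin would also have served as $X$: its transform $\frac12(1+e^{it})$ has only isolated zeros, so $\hat S=\hat S'$ off these zeros, and then everywhere by continuity. The unequal weights $\tfrac35,\tfrac25$ will matter in Section 9.

## 7. Several summands

Let $(A_i)$ be a family of subsemigroups of $D(\mathbb R)$. That $D(\mathbb R)$ is their direct sum means that each element is uniquely a finite sum: each $F$ is the convolution product of exactly one family $(F_i)$ with $F_i\in A_i\cup\{\delta_0\}$ and $F_i=\delta_0$ for all but finitely many $i$.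

**Corollary 1.** If $D(\mathbb R)$ is a direct sum of any family of subsemigroups $A_i$, then at most one $A_i$ contains nondegenerate distributions.

*Proof.* Replacing $A_i$ by $A_i\cup\{\delta_0\}$, again a subsemigroup, changes neither hypothesis nor conclusion. So assume $\delta_0\in A_i$ for all $i$. Fix $i$, and let $B$ be the subsemigroup generated by the $A_j$ with $j\ne i$ (put $B=\{\delta_0\}$ if there are none). Collecting factors from the same $A_j$, every element of $B$ is a product of a family $(F_j)_{j\ne i}$ with $F_j\in A_j$ and almost all $F_j=\delta_0$. So every $F$ lies in $A_i*B$. If $F=P*Q=P'*Q'$ with $P,P'\in A_i$ and $Q,Q'\in B$, expand $Q$ and $Q'$ in this way. By uniqueness the two families for $F$ agree, so $P=P'$ and $Q=Q'$. Thus $D(\mathbb R)=A_i+B$ is direct, and by Theorem 1 one of $A_i,B$ is degenerate. If $A_i$ contains a nondegenerate law, then $B$ does not, and so no $A_j$ with $j\neq i$ does. $\square$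

If a finite family is given and one insists on products $F_1*\cdots*F_n$ with $F_i\in A_i$, then $\delta_0\in A_i$ is automatic, and the two readings agree. Indeed, if $\delta_0=P_1*\cdots*P_n$, all $P_i$ are point masses; squaring and uniqueness give $P_i*P_i=P_i$, so $P_i=\delta_0$.

## 8. All direct decompositions of $D(\mathbb R)$ as projections

Now that one summand must consist of point masses, we can list all decompositions. The map to watch is $F\mapsto F_B$, which is a real-valued homomorphism once $B$ is degenerate.

**Theorem 2.** (i) Let $\psi:D(\mathbb R)\to(\mathbb R,+)$ be a homomorphism with $\psi(\delta_{\psi(F)})=\psi(F)$ for all $F$. Then $D(\mathbb R)=A+B$ is direct, with $A=\ker\psi=\{F:\psi(F)=0\}$ and $B=\{\delta_v:v\in\psi(D(\mathbb R))\}$.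

(ii) Every direct decomposition, after naming the summands so that $B$ is the degenerate one, arises from exactly one such $\psi$.

(iii) For such $\psi$, the sets $V=\psi(D(\mathbb R))$ and $U=\{u:\psi(\delta_u)=0\}$ are $\mathbb Q$-linear subspaces of $\mathbb R$ with $\mathbb R=U\oplus V$. Every pair of complementary $\mathbb Q$-subspaces $(U,V)$ occurs. Let $P:\mathbb R\to V$ be the projection along $U$, and let $\varphi$ be the Ruzsa–Székely homomorphism. Then the $\psi$ belonging to $(U,V)$ are exactly $\psi=P\circ\varphi+\chi$, where $\chi:D(\mathbb R)\to V$ is a homomorphism vanishing on all point masses.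

Three examples with $\chi=0$. For $U=0$, $V=\mathbb R$ we get $\psi=\varphi$ and the decomposition $D_0+\mathbb R$. For $U=\mathbb R$, $V=0$ we get $\psi=0$ and the trivial decomposition $D(\mathbb R)+\{\delta_0\}$. For $V=\mathbb Q$ and $U$ a $\mathbb Q$-linear complement of $\mathbb Q$ in $\mathbb R$ (it exists by extending $\{1\}$ to a $\mathbb Q$-basis), we get $B=\{\delta_r:r\in\mathbb Q\}$ and $A=\{F:\varphi(F)\in U\}$.

*Proof.* Since $\psi(\delta_0)=\psi(\delta_0*\delta_0)=2\psi(\delta_0)$, we have $\psi(\delta_0)=0$, and $t\mapsto\psi(\delta_t)$ is additive on $\mathbb R$.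

**Step 1: from $\psi$ to a decomposition.** This proves (i). The hypothesis says $\psi(\delta_v)=v$ for $v\in V=\psi(D(\mathbb R))$. The set $V$ is closed under addition, and $-v=-\psi(\delta_v)=\psi(\delta_{-v})\in V$, so $V$ is a group. Hence $B$ is a semigroup, and so is $A$. For existence, let $v=\psi(F)$. Then $F=(F*\delta_{-v})*\delta_v$, where $\delta_v\in B$ and $\psi(F*\delta_{-v})=v-\psi(\delta_v)=0$. For uniqueness, let $F=G*\delta_v$ with $G\in A$ and $v\in V$. Then $\psi(F)=0+\psi(\delta_v)=v$, so $v$ is determined, and so is $G=F*\delta_{-v}$.

**Step 2: from a decomposition to $\psi$.** This proves (ii). By Theorem 1 one summand is degenerate. The other is not, since otherwise $D(\mathbb R)$ would contain only point masses. So the naming is unambiguous. Define $\psi$ by $F_B=\delta_{\psi(F)}$. By Lemma 1(2), $\psi$ is a homomorphism. Since $\delta_{\psi(F)}=F_B\in B$, Lemma 1(3) says that this point mass is its own $B$-component, that is, $\psi(\delta_{\psi(F)})=\psi(F)$.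

The pair $(A,B)$ is the one obtained from $\psi$ in (i). If $F\in A$, then $F_B=\delta_0$ by Lemma 1(3), so $\psi(F)=0$. Conversely, $\psi(F)=0$ means $F_B=\delta_0$, and then $F=F_A\in A$. So $A=\ker\psi$. Each $\delta_{\psi(F)}=F_B$ lies in $B$, and each $H\in B$ satisfies $H=H_B=\delta_{\psi(H)}$. So $B=\{\delta_v:v\in\psi(D(\mathbb R))\}$.

For uniqueness, let any $\psi$ yield $(A,B)$ as in (i). By Step 1 the decomposition of $F$ has $F_B=\delta_{\psi(F)}$, so $\psi$ is determined by the decomposition.

**Step 3: the subspaces.** This step reads off $U,V$ and $\chi$ from a given $\psi$. The map $e(t)=\psi(\delta_t)$ is additive, hence $\mathbb Q$-linear, from $\mathbb R$ to $\mathbb R$. Its values lie in $V$, and $e(v)=v$ for $v\in V$. So $e$ is idempotent with image $V$ and kernel $U$. Therefore $U$ and $V$ are $\mathbb Q$-subspaces, $\mathbb R=U\oplus V$, and $e=P$. Put $\chi=\psi-P\circ\varphi$. It is a homomorphism into $V$, and since $\varphi(\delta_t)=t$,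
$$\chi(\delta_t)=e(t)-P(t)=0 .$$

**Step 4: every choice occurs.** Let $\mathbb R=U\oplus V$ be complementary $\mathbb Q$-subspaces with projection $P$ onto $V$ along $U$, let $\chi:D(\mathbb R)\to V$ be a homomorphism vanishing on point masses, and put $\psi=P\circ\varphi+\chi$. This is a homomorphism with values in $V$, and $\psi(\delta_t)=P(t)$. Since $\psi(F)\in V$, we get $\psi(\delta_{\psi(F)})=P(\psi(F))=\psi(F)$. The image of $\psi$ is $V$, because $\psi(\delta_v)=v$ for $v\in V$. Finally $\{u:\psi(\delta_u)=0\}=\ker P=U$. Taking $\chi=0$ shows that every pair $(U,V)$ occurs. $\square$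

## 9. Second countable locally compact abelian groups

Let $H$ be a second countable locally compact abelian Hausdorff group, written additively. Let $D(H)$ be the convolution semigroup of Borel probability measures on $H$, and call point masses degenerate. A *character* is a continuous homomorphism $\chi$ from $H$ to the unit circle, and the Fourier transform of a finite signed measure $S\in M(H)$ is $\hat S(\chi)=\int\chi\,dS$. It is again multiplicative and injective on $M(H)$. Let $\lambda$ be a Haar measure. It is finite on compact sets, positive on nonempty open sets, $\sigma$-finite because $H$ is second countable, and invariant under $x\mapsto -x$ because $H$ is abelian. The facts about supports in Section 2, including (1), hold in $H$ with the same proofs: second countability gives $F(\operatorname{supp}F)=1$, and continuity of addition gives (1).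

*The smallest example.* For $H=\mathbb Z/2$, the law $(1-r)\delta_0+r\delta_1$ is determined by $c=1-2r\in[-1,1]$, the value of its transform at the nontrivial character. So $D(\mathbb Z/2)$ is isomorphic to $[-1,1]$ under multiplication, with point masses $c=\pm1$. One might expect the direct decomposition "absolute value times sign". But $0=0\cdot1=0\cdot(-1)$, so uniqueness fails at $0$. In general, if $[-1,1]=A\cdot B$ is direct, write $0$ as a product; one factor is $0$, say $0\in A$. Then $0=0\cdot b$ for all $b\in B$, so $B$ has one element only. Hence even the point masses cannot be split off. The measure $c=0$ is Haar measure on $\mathbb Z/2$.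

The example also shows an obstacle: $\tfrac35\delta_0+\tfrac25\delta_1$ corresponds to $c=\tfrac15=\tfrac12\cdot\tfrac25$, a product of two nondegenerate laws. So counting support points does not place $X$ on one side when $X$ sits on $\{0,e\}$ with $2e=0$.

**Theorem 3.** Let $H$ be a second countable locally compact abelian (Hausdorff) group. If $D(H)=A+B$ is a direct sum of subsemigroups, then $A$ or $B$ consists of point masses only. If $H$ is compact, then $A=\{\delta_0\}$ or $B=\{\delta_0\}$.

If $H=\{0\}$, then $D(H)=\{\delta_0\}$ and there is nothing to prove. Assume $H\neq\{0\}$. Lemma 1 holds in $H$ with the same proof, since it used only supports, uniqueness, and the fact that $2a=a$ implies $a=0$.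

**Lemma 3.** Let $F,G\in D(H)$ be nondegenerate. There is $S\in M(H)$ with $S(H)=1$ which is not a nonnegative measure, while $F*S,\ G*S\in D(H)$.

*Proof.* We repeat the proof of Lemma 2, with a small compact neighborhood in place of $[-\eta,\eta]$.

**Step 1: the definitions.** Choose $a\ne b$ in $\operatorname{supp}F$ and $c\ne d$ in $\operatorname{supp}G$. Since $H$ is Hausdorff and locally compact and addition is continuous, $0$ has a compact neighborhood $N$ with $a-b,\,c-d\notin N+N+N+N$. Then $U=N\cap(-N)$ is a compact symmetric neighborhood of $0$ with
$$a-b,\ c-d\notin U+U+U+U .$$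
For $z\in\{a,b,c,d\}$ put $I_z=z+U$. Let
$$m=\min\{F(I_a),F(I_b),G(I_c),G(I_d)\}>0,\qquad L=\bigcup_z(I_z+U),$$
so $L$ is compact. Put
$$q=1_U,\qquad p(x)=1_{\{x\notin U\}}\bigl(F(x+L)+G(x+L)\bigr).$$
By second countability the function $(x,y)\mapsto1_L(y-x)$ is measurable for the product $\sigma$-algebra. So $p$ is Borel, and by Tonelli
$$\int F(x+L)\,d\lambda(x)=\int\lambda(y-L)\,dF(y)=\lambda(L)<\infty .$$
Likewise for $G$, so $p$ is integrable.

**Step 2: the domination.** We show that for every $x$
$$\int p(x-y)\,dF(y)\ \ge\ m\,F(x+U)=m\int q(x-y)\,dF(y), \tag{4}$$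
and the same for $G$. The equality holds because $x-y\in U$ means $y\in x-U=x+U$. The set $x+U$ cannot meet both $I_a$ and $I_b$: from $x+u_1=a+u_2$ and $x+u_3=b+u_4$ with $u_i\in U$ we would get $a-b=u_1-u_2-u_3+u_4\in U+U+U+U$. Let $I\in\{I_a,I_b\}$ be disjoint from $x+U$, and let $y\in I$. Then $x-y\notin U$, since otherwise $y\in x+U$. Also $y+U\subseteq L$, so $x+U=(x-y)+(y+U)\subseteq x-y+L$. Hence $p(x-y)\ge F(x+U)$ for $y\in I$, and integrating over $I$ gives (4), since $F(I)\ge m$. For $G$ use $I_c,I_d$ and $c-d\notin U+U+U+U$.

**Step 3: normalization.** Put $\varepsilon=m/2$. Integrating (4) over $x$ gives $\int p\,d\lambda\ge m\lambda(U)$, with $0<\lambda(U)<\infty$. So $\kappa=\int(p-\varepsilon q)\,d\lambda\ge(m-\varepsilon)\lambda(U)>0$. Let $dS=\kappa^{-1}(p-\varepsilon q)\,d\lambda$. Then $S(H)=1$. By (4), $F*S$ and $G*S$ have nonnegative densities with respect to $\lambda$ and total mass $1$. Since $p=0$ on $U$, $S(U)=-\varepsilon\lambda(U)/\kappa<0$. $\square$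

*Proof of Theorem 3.* Fix $e\in H\setminus\{0\}$ and put $X=\tfrac35\delta_0+\tfrac25\delta_e$. For every character, $|\hat X(\chi)|=|\tfrac35+\tfrac25\chi(e)|\ge\tfrac15$.

**Step 1: $X_A$ or $X_B$ is degenerate if $2e\neq0$.** The order of the line, used in Section 6, is replaced by an argument with differences. Suppose $s\ne s'$ in $\operatorname{supp}X_A$ and $t\ne t'$ in $\operatorname{supp}X_B$. All four sums lie in $\{0,e\}$. Since $s+t\ne s'+t$ and $s+t'\neq s'+t'$,
$$\{s+t,\,s'+t\}=\{0,e\}=\{s+t',\,s'+t'\}.$$
As $s+t\ne s+t'$, we must have $s+t=s'+t'$ and $s'+t=s+t'$. The first equation gives $s-s'=t'-t$, the second $t'-t=s'-s$. So $2(s-s')=0$. But $e=\pm\bigl((s+t)-(s'+t)\bigr)=\pm(s-s')$, so $2e=0$, a contradiction.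

**Step 2: $X_A$ or $X_B$ is degenerate if $2e=0$.** Here the tool is an idempotent law that absorbs $X$. Let $\omega=\tfrac12(\delta_0+\delta_e)$. Since $2e=0$, direct multiplication gives
$$\omega*\omega=\omega=\omega*X .$$
By Lemma 1(2), $\omega_A*\omega_A=\omega_A$ and $\omega_B*\omega_B=\omega_B$, and $\omega_A*\omega_B=\omega$. We show that $\omega_A,\omega_B\in\{\delta_0,\omega\}$. By (1), $\operatorname{supp}\omega_A+\operatorname{supp}\omega_B\subseteq\{0,e\}$, so $\operatorname{supp}\omega_A$ lies in a translate of $\{0,e\}$: it has at most two points, and two points in it differ by $e$.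

- If $\omega_A=\delta_s$, then $\omega_A*\omega_A=\omega_A$ gives $2s=s$, so $\omega_A=\delta_0$.
- If $\operatorname{supp}\omega_A=\{s,s+e\}$, then $\operatorname{supp}\omega_A+\operatorname{supp}\omega_A=\{2s,2s+e\}$, because $2e=0$. By (1) and $\omega_A*\omega_A=\omega_A$ this is contained in $\{s,s+e\}$, and both sets have two points, so they are equal. Thus $2s\in\{s,s+e\}$, that is, $s\in\{0,e\}$, and $\omega_A=(1-r)\delta_0+r\delta_e$ with $0<r<1$. Comparing masses at $e$ in $\omega_A*\omega_A=\omega_A$ gives $2r(1-r)=r$, so $r=\tfrac12$ and $\omega_A=\omega$.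

The same argument applies to $\omega_B$. The two components are not both $\delta_0$, because their product is $\omega$. They are not both $\omega$, because $A\cap B=\{\delta_0\}$. So exactly one of them is $\delta_0$. If $\omega_B=\delta_0$, take $B$-components in $\omega*X=\omega$: this gives $X_B=\omega_B*X_B=\omega_B=\delta_0$. If $\omega_A=\delta_0$, we get $X_A=\delta_0$ in the same way.

Note that the fair coin on $\{0,e\}$ would be useless as a test law here, since $\omega*X=\omega=\omega*\delta_0$ shows that $\omega$ cannot be cancelled. The law $X$ with unequal weights can.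

**Step 3: one summand is degenerate.** This is the argument of Section 6. Interchanging $A$ and $B$ if necessary, let $X_B=\delta_\beta$ with $\beta\in H$, so $X_A=X*\delta_{-\beta}$. Suppose $G\in B$ is nondegenerate. Apply Lemma 3 to $X,G$, and put $Y=X*S$ and $K=G*S$, both in $D(H)$. Then $G*Y=X*K$. Since $G_A=\delta_0$, taking $A$-components gives $Y_A=X_A*K_A$. Hence
$$X*S=Y_A*Y_B=X_A*K_A*Y_B=X*S',\qquad S'=\delta_{-\beta}*K_A*Y_B\in D(H).$$
Since $\hat X$ has no zeros and the Fourier transform is injective on $M(H)$, $S=S'\ge0$, a contradiction. So $B$ consists of point masses.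

**Step 4: the compact case.** Here the Haar law excludes even point masses, as $c=0$ did for $\mathbb Z/2$. Let $B$ be the summand consisting of point masses, and let $\omega_H$ be normalized Haar measure. By invariance $\omega_H*F=\omega_H$ for all $F\in D(H)$. Taking $B$-components, $(\omega_H)_B*F_B=(\omega_H)_B$. Both factors on the left are point masses, and these can be cancelled, so $F_B=\delta_0$ for every $F$. For $F\in B$ this reads $F=\delta_0$, so $B=\{\delta_0\}$. $\blacksquare$

**Remark.** Parts (i) and (ii) of Theorem 2 carry over to every noncompact $H$ as in Theorem 3, with $\psi:D(H)\to H$. Step 1 of that proof used only that the values of $\psi$ lie in an abelian group. Step 2 used Lemma 1, Theorem 1 (now Theorem 3), and the existence of nondegenerate measures, which holds because a noncompact $H$ is not $\{0\}$. For $H=\mathbb R^d$ let $\psi(F)=(\varphi(F_1),\dots,\varphi(F_d))$, where $F_1,\dots,F_d$ are the marginals of $F$. Marginals of a convolution are the convolutions of the marginals, so $\psi$ is a homomorphism, and $\psi(\delta_x)=x$. Hence $D(\mathbb R^d)=\ker\psi+\mathbb R^d$ is direct, so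 on $\mathbb R^d$ there are nontrivial decompositions, with one summand degenerate.
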